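# Periods of repeated LBFS$^+$ sweeps on cocomparability graphs

## 1. The two-cycle guess on complete graphs, paths and the four-cycle

Search a graph, then search it again using the ordering just produced to break ties, and repeat. For a particular search, LBFS$^+$, and a particular class, the cocomparability graphs, the natural guess is that the process ends by swinging back and forth between two orderings. This is a conjecture from "On the structure of maximal cliques for" (doi:10.1016/j.dam.2015.07.016). We make it precise, then test it.

Throughout, $G=(V,E)$ is a finite undirected graph with $n=|V|\ge 2$, and $N(v)$ is the set of neighbors of $v$. For an ordering of $V$, "$u$ before $v$" means that $u$ has the smaller index.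

**Definition (LBFS).** Every vertex starts with the empty label. For $i=1,\dots,n$, choose an unnumbered vertex $v$ whose label is lexicographically largest among the unnumbered vertices, make $v$ the $i$-th vertex of the ordering, and append the integer $n-i+1$ to the label of every unnumbered neighbor of $v$. Any ordering obtainable in this way, with ties broken arbitrarily, is an LBFS ordering.

For example, take the path $1-2-3-4$ and start at $2$. Now $1$ and $3$ carry the label $(4)$, and $4$ carries the empty label. Break the tie by choosing $3$; then $4$ gets the label $(3)$, which is smaller than $(4)$. So $1$ is next and $4$ is last: the ordering is $2\,3\,1\,4$.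

**Definition (LBFS$^+$).** Given an ordering $\sigma$ of $V$, $\mathrm{LBFS}^+(G,\sigma)$ is the LBFS ordering in which every tie is broken by choosing, among the tied vertices, the one that occurs last in $\sigma$. It is uniquely determined by $\sigma$, and its first vertex is the last vertex of $\sigma$. We write $f(\sigma)=\mathrm{LBFS}^+(G,\sigma)$.

**Definition (cocomparability).** $G$ is a cocomparability graph if its complement is a comparability graph, that is, if the edges of the complement can be oriented transitively. A cocomp ordering of $G$ is an ordering $\prec$ of $V$ such that for all $a\prec b\prec c$ with $ac\in E$ we have $ab\in E$ or $bc\in E$.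

A graph is a cocomparability graph if and only if it has a cocomp ordering. Indeed, orient each nonadjacent pair from its earlier to its later vertex; the ordering is a cocomp ordering exactly when this orientation of the complement is transitive. Conversely, a transitive orientation of the complement is a partial order, and any linear extension of it is a cocomp ordering. For instance, let $C_4$ have edges $12,23,34,41$. The ordering $1\,2\,4\,3$ is a cocomp ordering: the edges with a vertex between their ends are $14$ (vertex $2$ between, and $12\in E$) and $23$ (vertex $4$ between, and $43\in E$). By contrast, $C_5$ is not a cocomparability graph. Its complement is again a $5$-cycle, which has no triangle, so in a transitive orientation every vertex would be a source or a sink. Sources and sinks would alternate around an odd cycle, which is impossible.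

Let $\sigma_1$ be an LBFS ordering of $G$ and put $\sigma_{i+1}=f(\sigma_i)$ for $i\ge1$. There are finitely many orderings, so the sequence is eventually periodic. The guess reads as follows.

**Conjecture.** For every cocomparability graph $G$ and every initial LBFS ordering $\sigma_1$ there exists $k$ such that $\sigma_{i+2}=\sigma_i$ for all $i\ge k$.

*Complete graphs.* All unnumbered vertices always have equal labels, so $f$ reverses the ordering. Since $n\ge2$, no ordering is its own reverse, and the period is exactly $2$. The same happens for edgeless graphs, where all labels stay empty.

*Paths.* Let $G$ be the path $1-2-\cdots-n$. A nonempty label beats an empty one, so the set of numbered vertices is always an interval, and the last vertex of $\sigma_1$ is an end of the path. So $\sigma_2$ starts at an end, and from there everything is forced: $\sigma_2$ runs along the path to the other end. From then on the sequence alternates between $n\cdots2\,1$ and $1\,2\cdots n$. For instance $2\,3\,1\,4\mapsto 4\,3\,2\,1\mapsto1\,2\,3\,4\mapsto4\,3\,2\,1$.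

*The four-cycle.* An LBFS ordering of $C_4$ starts at some $v$ and goes to a neighbor $w$. The other neighbor $w'$ of $v$ then has label $(4)$ and the vertex $\bar v$ opposite to $v$ has label $(3)$, so the ordering is $v\,w\,w'\,\bar v$. Its image starts at $\bar v$, breaks the tie between $w$ and $w'$ in favor of the later one, $w'$, and is $\bar v\,w'\,w\,v$. The next image is $v\,w\,w'\,\bar v$ again.

So the guess passes these tests. It is nevertheless false. We shall see a counterexample on $12$ vertices with period $4$, then show that the possible periods are exactly the even positive integers, and finally that the period can be super-polynomial in $n$.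

We use one known theorem without proof.

**Known result.** $G$ is a cocomparability graph if and only if $\sigma_n$ is a cocomp ordering.

## 2. Comparing labels, and refining a list of classes

Two rules let us compute sweeps by hand.

**(F) Comparing labels.** Let $u,v$ be unnumbered vertices with different labels. Then $\mathrm{label}(u)>\mathrm{label}(v)$ if and only if the first numbered vertex in $N(u)\triangle N(v)$ lies in $N(u)$. In particular, if every numbered neighbor of $v$ is a neighbor of $u$, then $\mathrm{label}(u)\ge\mathrm{label}(v)$.

*Proof.* Labels are decreasing sequences of integers, and vertices numbered earlier contribute larger integers. The two labels agree up to the contribution $z$ of the first numbered vertex in $N(u)\triangle N(v)$. At that place the label that contains $z$ has the entry $z$, while the other has a smaller entry or has ended. So the label containing $z$ is larger. In the situation of the second sentence, either the labels are equal or every numbered vertex in $N(u)\triangle N(v)$ lies in $N(u)$. $\square$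

The integers themselves have disappeared: only the order in which vertices were numbered matters.

**(R) Partition refinement.** To compute $f(\sigma)$, start with the list of all vertices in the reverse of $\sigma$, as one class. Repeatedly remove the first vertex $v$ of the list, output it, and split every class $C$ into $C\cap N(v)$ followed by $C\setminus N(v)$, keeping the order inside both parts.

*Proof.* By induction and (F), the classes are exactly the sets of unnumbered vertices with equal labels, listed by decreasing label, and inside a class the vertices stand in reverse $\sigma$-order. So the first vertex of the list is the vertex that LBFS$^+$ chooses. $\square$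

## 3. Nonadjacent pairs flip at every sweep, so periods are even

A reason to believe the guess is that a sweep of a cocomp ordering reverses every pair it might care about, except the adjacent ones.

**Lemma 1.** If $\sigma$ is a cocomp ordering and $\tau=f(\sigma)$, then $\tau$ reverses the $\sigma$-order of every nonadjacent pair.

*Proof.* Suppose not. Choose nonadjacent $u,v$ with $u$ before $v$ in both $\sigma$ and $\tau$, with $u$ as early as possible in $\tau$. When $u$ is numbered, $v$ is unnumbered and not tied with $u$, since otherwise $v$, which is later in $\sigma$, would be preferred to $u$. So $\mathrm{label}(u)>\mathrm{label}(v)$. By (F) there is a $w$ before $u$ in $\tau$ with $wu\in E$ and $wv\notin E$. Now $w,v$ are nonadjacent and $w$ is before $v$ in $\tau$. If $w$ were also before $v$ in $\sigma$, the pair $w,v$ would violate the claim with $w$ earlier in $\tau$ than $u$, against the choice of $u$. So $v$ is before $w$ in $\sigma$. Thus $u,v,w$ occur in this order in $\sigma$, with $uw\in E$ and $uv,vw\notin E$. This contradicts that $\sigma$ is a cocomp ordering. $\square$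

**Proposition 2.** If $G$ is a cocomparability graph, the eventual minimal period of $(\sigma_i)$ is even.

*Proof.* If $G$ is complete, the period is $2$ by Section 1. Otherwise let $g,h$ be a nonadjacent pair. Every ordering $\omega$ on the terminal cycle is a cocomp ordering: going back $n-1$ steps along the cycle (around it several times if necessary) we reach an ordering that is a value of $f$, hence an LBFS ordering, and the sequence started there has $\omega$ as its $n$-th term. So the Known result applies to $\omega$. By Lemma 1 the order of $g,h$ flips at each step of the cycle. After a full period it is unchanged, so the period is even. $\square$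

On the terminal cycle, then, $f^2$ preserves the order of every nonadjacent pair. The sensible first plan is to prove the same for adjacent pairs; that would give the conjecture. Run the proof of Lemma 1 on an adjacent pair $u,v$: even if the choice of $u$ again produced $u,v,w$ in this order in $\sigma$ with $uw\in E$ and $vw\notin E$, there would be no contradiction, because $uv\in E$ is precisely what the cocomp condition permits. So the order inside cliques is where we must look, and we should study graphs made of few cliques.

## 4. Sweeps through two cliques and through three

**(T) Three cliques.** Suppose $V=L\sqcup K\sqcup M$, where $L,K,M$ are cliques and there are no edges between $L$ and $M$. Then $G$ is a cocomparability graph, and any ordering placing $L$, then $K$, then $M$ is a cocomp ordering.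

*Proof.* Let $\alpha\prec\beta\prec\gamma$ with $\alpha\gamma\in E$. Then $\alpha,\gamma$ both lie in $L\cup K$ or both lie in $K\cup M$, and hence so does $\beta$. Say all three lie in $L\cup K$. If $\alpha,\gamma$ are in the same clique, $\beta$ is in it too; otherwise $\alpha\in L$, $\gamma\in K$, and $\beta$ lies in one of the two. So $\beta$ is in the same clique as $\alpha$ or as $\gamma$. The case $K\cup M$ is the same. $\square$

The path $1-2-3$ is the smallest example with nonempty parts: $L=\{1\}$, $K=\{2\}$, $M=\{3\}$.

In such graphs non-neighbors are more convenient than neighbors. For $k\in K$ put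
$$D(k)=L\setminus N(k),\qquad U(k)=M\setminus N(k),$$
and for $w\in L\cup M$ put $B(w)=K\setminus N(w)$.

**Lemma 3.** Let $V=L\sqcup K\sqcup M$ be as in (T), where a part may be empty. Let $\sigma$ list all of $L$, then $K$, then $M$, and let $\tau=f(\sigma)$. Then $\tau$ lists all of $M$, then $K$, then $L$, and:

1. $\tau|_M$ is the reverse of $\sigma|_M$;
2. if $k,k'\in K$ and $U(k)\ne U(k')$, then $k$ is before $k'$ in $\tau$ if and only if the first element of $U(k)\triangle U(k')$ in $\tau$ lies in $U(k')$; if $U(k)=U(k')$, then $\tau$ reverses the $\sigma$-order of $k,k'$;
3. if $l,l'\in L$ and $B(l)\ne B(l')$, then $l$ is before $l'$ in $\tau$ if and only if the first element of $B(l)\triangle B(l')$ in $\tau$ lies in $B(l')$; if $B(l)=B(l')$, then $\tau$ reverses the $\sigma$-order of $l,l'$.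

Symmetrically, the same holds with $L,D$ and $M,U$ interchanged, for orderings listing $M$, then $K$, then $L$.

*Proof.* First we locate the blocks. While only vertices of $M$ are numbered, every unnumbered vertex of $M$ is adjacent to all numbered vertices. By (F) its label is at least that of any other vertex, and since $M$ is last in $\sigma$ it wins ties against $K\cup L$. Hence $M$ is numbered first. During this time the labels within $M$ are all equal, so the order on $M$ is the reverse of $\sigma|_M$. This is part 1.

Next, while only $M$ and part of $K$ are numbered, let $k\in K$ and $l\in L$ be unnumbered. All numbered neighbors of $l$ lie in $K$, hence are neighbors of $k$. So $\mathrm{label}(k)\ge\mathrm{label}(l)$ by (F), and $k$ wins ties because $K$ comes after $L$ in $\sigma$. Hence $K$ comes next, and then $L$.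

For part 2, consider the moment when the first of $k,k'$ is numbered. All of $M$ and some of $K$ are numbered, and numbered vertices of $K$ are adjacent to both. So the numbered vertices in $N(k)\triangle N(k')$ are exactly the elements of $U(k)\triangle U(k')$. If this set is nonempty, (F) says that $k$ has the larger label if and only if the first element of the set lies in $N(k)$, that is, outside $U(k)$, that is, in $U(k')$. If it is empty, $k$ and $k'$ are tied and the one later in $\sigma$ goes first.

For part 3, consider the moment when the first of $l,l'$ is numbered. Vertices of $M$ are adjacent to neither, and numbered vertices of $L$ are adjacent to both, so the numbered vertices in $N(l)\triangle N(l')$ are the elements of $B(l)\triangle B(l')$. Conclude as in part 2. The mirror statement follows because the hypotheses are symmetric in $L$ and $M$. $\square$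

**Remark 4 (two cliques settle).** Let $V=K\sqcup M$ with $K,M$ cliques and arbitrary edges between them, and let $\sigma$ list $K$, then $M$. Then the sequence $\sigma,f(\sigma),f^2(\sigma),\dots$ ends in a 2-cycle.

*Proof.* Apply Lemma 3 with $L=\emptyset$: $\tau=f(\sigma)$ lists $M$, then $K$, and $\sigma''=f(\tau)$ lists $K$, then $M$. Form the $0/1$ matrix $A(\sigma)$ whose rows are the vertices of $M$ in the reverse of $\sigma|_M$, whose columns are the vertices of $K$ in the order $\sigma|_K$, and whose entries are $1$ at nonadjacent pairs.

By part 1 the rows stand in the order $\tau|_M$. In the sweep from $\tau$ all $D(k)$ are empty, so by the mirror image of part 2, $\sigma''|_K$ is the reverse of $\tau|_K$. By part 2 for $\tau$, therefore, $k$ is before $k'$ in $\sigma''$ if and only if the first row in which their columns differ has its $1$ in column $k$; equal columns keep their $\sigma$-order. So $\sigma''|_K$ arises from $\sigma|_K$ by sorting the columns stably into decreasing lexicographic order. In the same way, by the mirror image of part 3, the reverse of $\sigma''|_M$ arises from $\tau|_M$ by sorting the rows stably into decreasing lexicographic order, read along $\sigma''|_K$.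 So $A(\sigma'')$ is obtained from $A(\sigma)$ by a stable sort of the columns and then a stable sort of the rows.

Read the entries $(i,j)$ of a matrix in order of increasing $i+j$, ties by increasing $i$, to get a $0/1$ word. A stable sort of columns can be done by swapping neighboring columns $j,j+1$ that are strictly out of order. If $i$ is the first row where they differ, entry $(i,j)$ is $0$ and becomes $1$. All other changed entries lie in columns $j,j+1$ and rows $\ge i$, so they have a larger index sum. Hence each swap strictly increases the word lexicographically, and the same holds for rows. There are finitely many words, so after finitely many steps no swap occurs any more, and then $f^2$ fixes the ordering. $\square$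

Where does this argument break when $L$ is nonempty? The key step was that $\sigma''|_K$ is the reverse of $\tau|_K$. With a third clique the second sweep passes through $L$ before it comes back to $K$, and it re-sorts $K$ by the sets $D(k)$. The order on $K$ that was sorted with respect to $M$ is overwritten by an order sorted with respect to a different matrix. Information runs around a loop
$$K\to M\to K\to L\to K,$$
and no single word need grow. The plan now is to choose the non-neighborhoods so that one trip around this loop is a rotation.

## 5. Twelve vertices with period four

Think of $K$ as a $2\times2$ grid with rows $\{u,x\}$, $\{y,v\}$ and columns $\{u,y\}$, $\{x,v\}$. Let the vertices of $M$ see the rows and those of $L$ the columns, through chains of missed vertices: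
$$B(r)=\{u\},\ B(p)=\{u,x\},\quad B(s)=\{v\},\ B(q)=\{v,y\},$$
$$B(d)=\{y\},\ B(a)=\{y,u\},\quad B(c)=\{x\},\ B(b)=\{x,v\}.$$
Written with neighborhoods instead, this is the following graph.

**Theorem A.** Let $L=\{a,b,c,d\}$, $K=\{x,u,y,v\}$, $M=\{p,q,r,s\}$ be cliques, with no $L$–$M$ edges, and the following further edges:

| vertex | neighbors in $L$ | neighbors in $M$ |
|---|---|---|
| $x$ | $a,d$ | $q,r,s$ |
| $u$ | $b,c,d$ | $q,s$ |
| $y$ | $b,c$ | $p,r,s$ |
| $v$ | $a,c,d$ | $p,r$ |

Then $G$ is a cocomparability graph, and with
$$\begin{aligned}
\sigma_1&=a\,d\,b\,c\;v\,x\,u\,y\;r\,p\,s\,q, & \sigma_2&=q\,s\,p\,r\;x\,u\,y\,v\;d\,a\,c\,b,\\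
\sigma_3&=b\,c\,a\,d\;u\,y\,v\,x\;s\,q\,r\,p, & \sigma_4&=p\,r\,q\,s\;y\,v\,x\,u\;c\,b\,d\,a
\end{aligned}$$
we have $f(\sigma_1)=\sigma_2$, $f(\sigma_2)=\sigma_3$, $f(\sigma_3)=\sigma_4$, $f(\sigma_4)=\sigma_1$. All four are LBFS orderings. Since $\sigma_1\ne\sigma_3$ and $\sigma_2\ne\sigma_4$, we have $\sigma_{i+2}\ne\sigma_i$ for every $i$; the sequence has exact period $4$ and the Conjecture is false.

*Proof.* $G$ is a cocomparability graph by (T). The neighborhoods outside the own clique are
$$a:\{x,v\},\quad b:\{u,y\},\quad c:\{u,y,v\},\quad d:\{x,u,v\},$$
$$p:\{y,v\},\quad q:\{x,u\},\quad r:\{x,y,v\},\quad s:\{x,u,y\}.$$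

**Step 1: computing $f(\sigma_1)$.** This step checks the first arrow by (R). The initial list is $q\,s\,p\,r\,y\,u\,x\,v\,c\,b\,d\,a$.

| output | remaining classes |
|---|---|
| $q$ | $s\,p\,r\,u\,x\mid y\,v\,c\,b\,d\,a$ |
| $s$ | $p\,r\,u\,x\mid y\mid v\,c\,b\,d\,a$ |
| $p$ | $r\mid u\,x\mid y\mid v\mid c\,b\,d\,a$ |
| $r$ | $x\mid u\mid y\mid v\mid c\,b\,d\,a$ |
| $x$ | $u\mid y\mid v\mid d\,a\mid c\,b$ |
| $u$ | $y\mid v\mid d\mid a\mid c\,b$ |
| $y$ | $v\mid d\mid a\mid c\,b$ |
| $v$ | $d\mid a\mid c\mid b$ |

So $f(\sigma_1)=q\,s\,p\,r\,x\,u\,y\,v\,d\,a\,c\,b=\sigma_2$.

**Step 2: computing $f(\sigma_2)$.** This step checks the second arrow. The initial list is $b\,c\,a\,d\,v\,y\,u\,x\,r\,p\,s\,q$.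

| output | remaining classes |
|---|---|
| $b$ | $c\,a\,d\,y\,u\mid v\,x\,r\,p\,s\,q$ |
| $c$ | $a\,d\,y\,u\mid v\mid x\,r\,p\,s\,q$ |
| $a$ | $d\mid y\,u\mid v\mid x\mid r\,p\,s\,q$ |
| $d$ | $u\mid y\mid v\mid x\mid r\,p\,s\,q$ |
| $u$ | $y\mid v\mid x\mid s\,q\mid r\,p$ |
| $y$ | $v\mid x\mid s\mid q\mid r\,p$ |
| $v$ | $x\mid s\mid q\mid r\,p$ |
| $x$ | $s\mid q\mid r\mid p$ |

So $f(\sigma_2)=b\,c\,a\,d\,u\,y\,v\,x\,s\,q\,r\,p=\sigma_3$.

**Step 3: the other two arrows by symmetry.** This step saves two more tables. Let $\varphi$ be the involution swapping
$$x\leftrightarrow y,\quad u\leftrightarrow v,\quad a\leftrightarrow b,\quad c\leftrightarrow d,\quad p\leftrightarrow q,\quad r\leftrightarrow s.$$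
It preserves $L$, $K$ and $M$. It maps the row $\{a,d;\,q,r,s\}$ of $x$ to $\{b,c;\,p,s,r\}$, the row of $y$, and the row $\{b,c,d;\,q,s\}$ of $u$ to $\{a,d,c;\,p,r\}$, the row of $v$. The converse maps follow because $\varphi$ is an involution. So $\varphi$ is an automorphism, and therefore $f(\varphi(\sigma))=\varphi(f(\sigma))$ for all $\sigma$. Reading letter by letter, $\varphi(\sigma_1)=\sigma_3$ and $\varphi(\sigma_2)=\sigma_4$. Hence $f(\sigma_3)=\varphi(f(\sigma_1))=\varphi(\sigma_2)=\sigma_4$ and $f(\sigma_4)=\varphi(f(\sigma_2))=\varphi(\sigma_3)=\sigma_1$.

Each $\sigma_i$ is a value of $f$, hence an LBFS ordering. The sequence repeats after four steps, and neither $\sigma_1=\sigma_3$ nor $\sigma_2=\sigma_4$ holds, so the period is exactly $4$. $\blacksquare$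

It is instructive to look at the matrix of Remark 4 for the pair $K,M$. For $\sigma_1$ the columns are $v,x,u,y$ and the rows $q,s,p,r$; for $\sigma_3$ the columns are $u,y,v,x$ and the rows $p,r,q,s$. In both cases the matrix of non-adjacencies is
$$\begin{pmatrix}1&0&0&1\\1&0&0&0\\0&1&1&0\\0&0&1&0\end{pmatrix}.$$
The pattern is unchanged after two sweeps, but the names attached to rows and columns have moved. (We make no claim that $12$ is the smallest possible number of vertices.)

## 6. A rotating grid: every even period occurs

**Theorem B.** Consider pairs $(G,\sigma_1)$ with $G$ a cocomparability graph on at least $2$ vertices and $\sigma_1$ an LBFS ordering. The eventual (minimal) period of $(\sigma_i)$ is always even, and every even number $2m$, $m\ge1$, occurs. For $m\ge2$ it occurs for a connected cocomparability graph on $3m^2$ vertices.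

The period is even by Proposition 2, and $m=1$ is given by complete graphs. So let $m\ge2$. We replace the $2\times2$ grid by an $m\times m$ grid.

**Step 1: the graph $G_m$.** This step sets up the grid, with rows watched by $M$ and columns watched by $L$. All indices $i,j,t$ are in $\mathbb Z_m$. Let $K=\{k_{i,j}\}$, with rows and columns
$$X_i=\{k_{i,j}:j\in\mathbb Z_m\},\qquad Z_j=\{k_{i,j}:i\in\mathbb Z_m\}.$$
Let $M=\{\mu_{i,\rho}:i\in\mathbb Z_m,\ 1\le\rho\le m\}$ and $L=\{\lambda_{j,\rho}:j\in\mathbb Z_m,\ 1\le\rho\le m\}$. The sets $L,K,M$ are cliques, there are no $L$–$M$ edges, and the remaining edges are given by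
$$\begin{aligned}B(\mu_{i,\rho})&=\{k_{i,i},k_{i,i+1},\dots,k_{i,i+\rho-1}\}\subseteq X_i,\\ B(\lambda_{j,\rho})&=\{k_{j+1,j},k_{j,j},\dots,k_{j+2-\rho,j}\}\subseteq Z_j.\end{aligned}$$
Both sets have $\rho$ elements, so $B(\mu_{i,m})=X_i$ and $B(\lambda_{j,m})=Z_j$. Now $k_{i,i+e}$, with $0\le e\le m-1$, lies in $B(\mu_{i,\rho})$ exactly when $e\le\rho-1$, and $k_{j+1-e,j}$ lies in $B(\lambda_{j,\rho})$ exactly when $e\le\rho-1$. Hence for $0\le e\le m-1$
$$U(k_{i,i+e})=\{\mu_{i,\rho}:\rho>e\},\qquad D(k_{j+1-e,j})=\{\lambda_{j,\rho}:\rho>e\}.\tag{1}$$

The sets $B$ on $M$ are all distinct: for different $i$ they are disjoint and nonempty, and for the same $i$ they have different sizes. The same argument shows that the sets $B$ on $L$ are distinct, and, by (1), that all $U(k)$ are distinct and all $D(k)$ are distinct. So the tie clauses in parts 2 and 3 of Lemma 3 and of its mirror image are never used.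

We have $|V|=3m^2$, and $G_m$ is a cocomparability graph by (T). It is connected, because $K$ is a clique and each vertex outside $K$ misses at most $m<m^2$ vertices of $K$.

For $m=2$ this is the graph of Theorem A, with $k_{0,0}=u$, $k_{0,1}=x$, $k_{1,0}=y$, $k_{1,1}=v$; $\mu_{0,1}=r$, $\mu_{0,2}=p$, $\mu_{1,1}=s$, $\mu_{1,2}=q$; $\lambda_{0,1}=d$, $\lambda_{0,2}=a$, $\lambda_{1,1}=c$, $\lambda_{1,2}=b$. Compare the sets $B$ listed before Theorem A.

**Step 2: why it should rotate.** This step explains the design before we verify it. When $K$ is sorted by the sets $D$, the columns come out as blocks, and the order inside each column is fixed once and for all by the chain in (1): smaller $D$ first, so $k_{j+1,j}$, which has $e=0$, is last in $Z_j$. Likewise, when $K$ is sorted by the sets $U$, the rows are blocks, and $k_{i,i}$ is last in $X_i$. Only the order of the blocks can change. The first column block meets every row, so it dictates the order of the rows. After the reversals the row that it meets last comes first, and so on. If $Z_t$ is the first column, its last element $k_{t+1,t}$ sends row $X_{t+1}$ to the front; the last element of $X_{t+1}$ is $k_{t+1,t+1}$, which sends column $Z_{t+1}$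 to the front. The two staircases $k_{t+1,t}$ and $k_{t+1,t+1}$ together move $t$ to $t+1$.

**Step 3: orderings of type $t$.** This step names the states that rotate. Let $\pi_t$ be the order of $K$ consisting of the blocks $Z_t,Z_{t+1},\dots,Z_{t+m-1}$ in this order, each $Z_j$ being listed internally as $k_{j+2,j},k_{j+3,j},\dots,k_{j+m+1,j}$. The first element of $\pi_t$ is $k_{t+2,t}$, so the $\pi_t$ are distinct.

**Definition (type).** An ordering $\sigma$ is of type $t$ if it lists $L$, then $K$, then $M$; if $\sigma|_K=\pi_t$; and if for $w\ne w'$ in $M$, $w$ is before $w'$ in $\sigma$ if and only if the first element of $B(w)\triangle B(w')$ in $\pi_t$ lies in $B(w')$.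

The last condition defines a linear order on $M$: record membership in $B(w)$ along $\pi_t$ as a $0/1$ word of length $m^2$; the words are distinct, and $w$ is before $w'$ exactly when its word is lexicographically smaller. So orderings of each type exist. The order on $L$ is left free. For $m=2$ the ordering $\sigma_3$ of Theorem A has $\sigma_3|_K=u\,y\,v\,x=\pi_0$ and $\sigma_1$ has $\sigma_1|_K=v\,x\,u\,y=\pi_1$.

**Lemma 5.** If $\sigma$ is of type $t$, then $f^2(\sigma)$ is of type $t+1$, and $f^2(\sigma)$ depends only on $t$.

Let $\tau=f(\sigma)$ and $\sigma''=f(\tau)$. By Lemma 3 and its mirror image, $\tau$ lists $M$, then $K$, then $L$, and $\sigma''$ lists $L$, then $K$, then $M$. Steps 4 to 8 prove the lemma.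

**Step 4: order of $M$ in $\tau$.** This step finds where the vertices $\mu_{i,m}$ stand. By part 1 of Lemma 3, $\tau|_M$ is the reverse of $\sigma|_M$: $w$ is before $w'$ in $\tau$ if and only if the first element of $B(w)\triangle B(w')$ in $\pi_t$ lies in $B(w)$. So $\mu_{i,m}$ precedes $\mu_{i,\rho}$ for every $\rho<m$, because $B(\mu_{i,m})\supsetneq B(\mu_{i,\rho})$. For $i\ne i'$, the sets $B(\mu_{i,m})=X_i$ and $B(\mu_{i',m})=X_{i'}$ are disjoint, and the first element of $X_i\cup X_{i'}$ in $\pi_t$ lies in the first block $Z_t$, which meets every row. So the $\mu_{i,m}$ occur in $\tau$ in the order in which the rows are met along $Z_t=(k_{t+2,t},k_{t+3,t},\dots,k_{t+m+1,t})$, namely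
$$i=t+2,\ t+3,\ \dots,\ t+m,\ t+m+1=t+1.$$

**Step 5: order of $K$ in $\tau$.** This step shows that the rows are now blocks and that $X_{t+1}$ is the first. Let $k\in X_i$ and $k'\in X_{i'}$ with $i\ne i'$. By (1), $U(k)$ and $U(k')$ are disjoint, consist of vertices $\mu_{i,\rho}$ and $\mu_{i',\rho}$ respectively, and contain $\mu_{i,m}$ and $\mu_{i',m}$ respectively. Since $\mu_{i,m}$ precedes all other $\mu_{i,\rho}$, and likewise for $i'$, the first element of $U(k)\triangle U(k')$ in $\tau$ is the earlier of $\mu_{i,m},\mu_{i',m}$. By part 2 of Lemma 3, the vertex whose $U$ contains it comes later. So the rows are contiguous in $\tau$, in the reverse of the order found in Step 4: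
$$X_{t+1},\ X_t,\ X_{t-1},\ \dots,\ X_{t+2}.$$
Inside $X_i$ the sets $U$ are nested by (1), so the first element of the symmetric difference lies in the larger set, and the vertex with the smaller $U$ comes first. That means $e=m-1,\dots,0$ in $k_{i,i+e}$, so $X_i$ is listed as $k_{i,i-1},k_{i,i-2},\dots,k_{i,i}$. In particular the first block of $\tau|_K$ is $X_{t+1}$, listed as $k_{t+1,t},k_{t+1,t-1},\dots,k_{t+1,t+1}$.

**Step 6: order of $L$ in $\sigma''$.** This step is Step 4 for columns. By part 3 of Lemma 3, $l$ is before $l'$ in $\tau$ if and only if the first element of $B(l)\triangle B(l')$ in $\tau$ lies in $B(l')$. By the mirror image of part 1, $\sigma''|_L$ is the reverse of $\tau|_L$. So $l$ is before $l'$ in $\sigma''$ if and only if the first element of $B(l)\triangle B(l')$ in $\tau$ lies in $B(l)$. Hence $\lambda_{j,m}$ precedes $\lambda_{j,\rho}$ for $\rho<m$, because $B(\lambda_{j,m})\supsetneq B(\lambda_{j,\rho})$. For $j\ne j'$, the first element of $Z_j\cup Z_{j'}$ in $\tau$ lies in the first block $X_{t+1}$, which meets every column. So the $\lambda_{j,m}$ occur in $\sigma''$ in the order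
$$j=t,\ t-1,\ \dots,\ t+1.$$

**Step 7: order of $K$ in $\sigma''$.** This step shows that $\sigma''|_K=\pi_{t+1}$. Let $k\in Z_j$ and $k'\in Z_{j'}$ with $j\ne j'$. By (1), $D(k)$ and $D(k')$ are disjoint, consist of vertices $\lambda_{j,\rho}$ and $\lambda_{j',\rho}$ respectively, and contain $\lambda_{j,m}$ and $\lambda_{j',m}$. By Step 6 the first element of $D(k)\triangle D(k')$ in $\sigma''$ is the earlier of $\lambda_{j,m},\lambda_{j',m}$. By the mirror image of part 2, the vertex whose $D$ contains it comes later. So the columns are contiguous, in the reverse of the order in Step 6:
$$Z_{t+1},\ Z_{t+2},\ \dots,\ Z_{t+m}.$$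
Inside $Z_j$ the sets $D$ are nested, so smaller $D$ comes first. By (1) this gives $e=m-1,\dots,0$ for $k_{j+1-e,j}$, that is, $k_{j+2,j},k_{j+3,j},\dots,k_{j+m+1,j}$. These are exactly the blocks of $\pi_{t+1}$ with their internal listing.

**Step 8: order of $M$ in $\sigma''$, and dependence on $t$ only.** This step finishes Lemma 5. By the mirror image of part 3, for $w\ne w'$ in $M$, $w$ is before $w'$ in $\sigma''$ if and only if the first element of $B(w)\triangle B(w')$ in $\sigma''|_K=\pi_{t+1}$ lies in $B(w')$. This is the condition for type $t+1$, so $\sigma''$ is of type $t+1$. Finally, $\tau|_M$ is determined by $\pi_t$; then $\tau|_K$ is determined by $\tau|_M$, and $\tau|_L$ by $\tau|_K$, without ties. So $\tau$ depends only on $t$, and then so does $\sigma''=f(\tau)$. In particular, the free order of $L$ in $\sigma$ has no influence. $\square$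

As an example take $m=3$ and $t=0$, separating blocks by bars and writing $ij$ for $k_{i,j}$:
$$\pi_0=20,00,10\mid01,11,21\mid12,22,02 .$$
Step 5 gives $\tau|_K=10,12,11\mid02,01,00\mid21,20,22$. Its first block meets the columns in the order $0,2,1$, and reversing gives $\sigma''|_K=01,11,21\mid12,22,02\mid20,00,10=\pi_1$.

**Step 9: the period is exactly $2m$.** This step completes Theorem B. Let $\omega$ be any ordering of type $0$ and put $\sigma_1=f^2(\omega)$. It is a value of $f$, hence an LBFS ordering, and it is of type $1$. By Lemma 5, $\sigma_{1+2h}$ is of type $1+h\pmod m$. In particular $\sigma_{1+2(m-1)}$ is of type $0$. Since $f^2$ of an ordering depends only on its type,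
$$\sigma_{1+2m}=f^2(\sigma_{1+2(m-1)})=f^2(\omega)=\sigma_1.$$
So the sequence is purely periodic with period dividing $2m$. Odd-indexed orderings start in $L$ and even-indexed ones start in $M$, so the period is even, say $2h$. Then $\sigma_{1+2h}=\sigma_1$ forces $\pi_{1+h}=\pi_1$. The $\pi_t$ are distinct, so $1+h\equiv1\pmod m$, that is, $m\mid h$. Hence the period is exactly $2m$. $\blacksquare$

## 7. Disjoint unions and super-polynomial periods

The graphs $G_m$ give period $2m$ on $3m^2$ vertices. Running several of them side by side multiplies periods while only adding vertices.

**Corollary C.** There are an absolute constant $c>0$ and infinitely many $n$ for which some $n$-vertex cocomparability graph has an LBFS$^+$ cycle of length at least $2\exp\!\big(c\,(n/3)^{1/3}\big)$.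

*Proof.* Let $p_1,\dots,p_s$ be the primes $\le t$, with $t\ge3$, so that $s\ge2$. Let $G$ be the disjoint union of $H_i=G_{p_i}$, $i=1,\dots,s$.

**Step 1: $G$ is a cocomparability graph.** This step places us in the right class. Concatenate cocomp orderings of the $H_i$. If $a\prec b\prec c$ and $ac\in E$, then $a,c$ lie in one component, and since components are listed contiguously, $b$ lies in it too. So the concatenation is a cocomp ordering.

**Step 2: how $f$ acts on a concatenation.** This step shows that the components evolve independently, apart from being listed in reverse. We write $f$ also for the map on orderings of each $V(H_i)$. For orderings $\omega^i$ of $V(H_i)$ we claim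
$$f(\omega^1\omega^2\cdots\omega^s)=f(\omega^s)\cdots f(\omega^2)f(\omega^1).\tag{2}$$
The sweep starts at the last vertex of $\omega^s$. As $H_s$ is connected, as long as it is not exhausted some unnumbered vertex of $H_s$ has a numbered neighbor and so a nonempty label, while all vertices of other components have empty labels. So $H_s$ is numbered completely first. By (F), comparisons inside $H_s$ depend only on the order of the numbered vertices of $H_s$, and ties are broken by $\omega^s$. So the output on $H_s$ is $f(\omega^s)$. At this point all remaining labels are empty, the last remaining vertex is the last one of $\omega^{s-1}$, and the argument repeats.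

**Step 3: the period of the union.** This step computes the cycle length. By Theorem B choose each $\omega^i$ on a cycle of length $2p_i$ of $H_i$. By (2), for odd $N$ the ordering $f^N(\omega^1\cdots\omega^s)$ starts in $H_s$, so it differs from $\omega^1\cdots\omega^s$, because $s\ge2$. For even $N$ it equals $f^N(\omega^1)\cdots f^N(\omega^s)$, which is $\omega^1\cdots\omega^s$ if and only if $2p_i\mid N$ for all $i$. So $\omega^1\cdots\omega^s$ lies on a cycle; it is therefore a value of $f$, hence an LBFS ordering. Its period is the least common multiple of the $2p_i$, which is $2\prod_{p\le t}p$.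

**Step 4: comparing with $n$.** This step turns the product into the stated bound. By Chebyshev's theorem there is an absolute constant $c>0$ with $\prod_{p\le t}p\ge e^{ct}$. There are at most $t$ primes up to $t$, each at most $t$, so
$$n=3\sum_{p\le t}p^2\le3t^3,\qquad\text{that is,}\qquad t\ge(n/3)^{1/3}.$$
So the cycle has length at least $2e^{ct}\ge2\exp\!\big(c\,(n/3)^{1/3}\big)$. Letting $t$ grow gives infinitely many $n$. $\blacksquare$

Since $\exp(c\,(n/3)^{1/3})$ eventually exceeds every polynomial in $n$, the lengths of terminal LBFS$^+$ cycles on cocomparability graphs have no polynomial bound in $n$, while by Theorem B they are exactly the numbers $2,4,6,\dots$.
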